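
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{The minimum number of vertices of a $k$-irreducible triangulation of the torus}


\begin{abstract}
We prove that a triangulation of the torus in which every noncontractible cycle has length at least $k\ge 3$ has at least $\lceil \frac34k^2\rceil$ vertices. The bound is attained, by a $k$-irreducible triangulation, and the extremal triangulation is unique. This confirms a conjecture on $k$-irreducible triangulations, previously established for triangulations with all vertices of degree $6$. The proof measures closed walks by a norm on the homology of the torus, slices the torus along level sets of suitable $1$-Lipschitz functions, and shows that one of three slicings always produces enough vertices. A weighted version of the inequality yields the same sharp bound for simple graphs on the torus that every noncontractible simple closed curve meets in at least $k$ points.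
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{triangulation} of the torus is a finite simplicial complex whose underlying space is the torus. We write $V$ for its vertex set and $f_0=|V|$. A \emph{cycle} is a closed walk of length at least $3$ in the edge graph with pairwise distinct vertices, and it is \emph{essential} if it is not nullhomotopic. The length of a shortest essential cycle measures how finely the triangulation resolves the topology of the torus. How many vertices does it take to force this length to be at least $k$?

Triangulations that achieve this without waste are called irreducible. Let $k\ge3$. A triangulation is \emph{$k$-irreducible} if every essential cycle has length at least $k$, and no edge can be contracted to give a triangulation of the same surface that still has this property. We shall use only the following criterion. \emph{If every essential cycle has length at least $k$ and every edge lies on an essential cycle of length exactly $k$, then the triangulation is $k$-irreducible.} Indeed, suppose that contracting an edge gives a triangulation of the same surface. Contraction preserves homotopy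 classes, so an essential cycle of length $k$ through this edge becomes an essential closed walk of length $k-1$, which contains an essential cycle of length at most $k-1$ (see Section~\ref{sec:walks}).

For $k=3$ the length condition is empty, because every cycle has length at least $3$. Euler's formula $f_0-f_1+f_2=0$ and $3f_2=2f_1$ give $3f_0=f_1\le\binom{f_0}2$, so $f_0\ge7$. For larger $k$ a natural guess comes from the triangulations that are \emph{regular}, meaning that all vertices have degree $6$. Let $\Delta$ be the triangular lattice, realized as the triangulation of $\mathbb R^2$ with vertex set $\mathbb Z^2$ and edge directions $\pm(1,0)$, $\pm(0,1)$, $\pm(1,1)$. Its graph distance is given by the norm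
\begin{equation}\label{eq:N0}
N_0(s,r)=\max(|s|,|r|,|s-r|).
\end{equation}
Indeed, each step changes each of $s$, $r$, $s-r$ by at most $1$. Conversely, one walks from $0$ to $(s,r)$ in $N_0(s,r)$ steps, using diagonal steps as long as both remaining coordinates are nonzero and have the same sign, and coordinate steps for the rest. Suppose that $\Delta/\Lambda$, for a lattice $\Lambda\subset\mathbb Z^2$, is a triangulation of the torus with all essential cycles of length at least $k$. A shortest walk in $\Delta$ from $0$ to $v\in\Lambda\setminus\{0\}$ projects to an essential closed walk, so $N_0\ge k$ on $\Lambda\setminus\{0\}$, and the open hexagons $v+\{N_0<\frac k2\}$, $v\in\Lambda$, are pairwise disjoint. The hexagon $\{N_0<1\}$ has vertices $\pm(1,0),\pm(0,1),\pm(1,1)$ and area $3$. Hence $f_0=\det\Lambda\ge3(\frac k2)^2=\frac34k^2$.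

This packing bound is attained up to rounding. Put
\[
m=\lfloor k/2\rfloor,\qquad M=\lfloor k^2/4\rfloor=m(k-m),\qquad\text{so that }\ \lceil\tfrac34k^2\rceil=k^2-M,
\]
and let
\begin{equation}\label{eq:Tk}
T_k=\Delta/\Lambda_k,\qquad \Lambda_k=\mathbb Z\,(k,k-m)+\mathbb Z\,(m,k),\qquad \det\Lambda_k=k^2-m(k-m)=\lceil\tfrac34k^2\rceil .
\end{equation}
For even $k$ the hexagon $\{N_0\le\frac k2\}$ is a fundamental domain of $\Lambda_k$, and $T_k$ arises from it by identifying opposite sides by translations. For $k=3$ one obtains a torus with $7$ vertices.

It is shown in \cite[Lemma 6.8]{source} that $\lceil\frac34k^2\rceil$ is the minimal number of vertices of a \emph{regular} $k$-irreducible triangulation of the torus, and it is conjectured there that regularity is not needed. For an irregular triangulation there is no lattice in which to pack hexagons, and vertices have to be counted in another way.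

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $k\ge3$. If every essential cycle of a triangulation of the torus has length at least $k$, then $f_0\ge\lceil\frac34k^2\rceil$. The triangulation $T_k$ is $k$-irreducible and has exactly $\lceil\frac34k^2\rceil$ vertices. In particular, the minimum number of vertices of a $k$-irreducible triangulation of the torus is $\lceil\frac34k^2\rceil$.
\end{theorem}

\begin{theorem}\label{thm:unique}
Let $k\ge3$. If every essential cycle of a triangulation $T$ of the torus has length at least $k$ and $f_0=\lceil\frac34k^2\rceil$, then $T\cong T_k$. In particular, $T$ is regular.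
\end{theorem}

The lower bound is a special case of a weighted inequality. Identify the torus with $\mathbb R^2/\mathbb Z^2$, so that a closed walk has a class in $\pi_1=\mathbb Z^2$, and call it essential if its class is nonzero. Given a weight function $\mu:V\to[0,\infty)$, a walk $x_0,x_1,\dots,x_n$ has \emph{weight} $\sum_{i=1}^n\mu(x_i)$, the sum over the vertices entered. We assume that every essential closed walk has positive weight. For $v\in\mathbb Z^2$ let
\[
\varphi(v)=\text{minimal weight of a closed walk of class }v .
\]
Minima of this kind, also over sets of classes, exist because finitely many nonnegative numbers generate an additive monoid with only finitely many elements below any bound. Let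
\begin{equation}\label{eq:k1k2}
k_1=\varphi(e_1)=\min_{v\ne0}\varphi(v)>0,\qquad k_2=\varphi(e_2)=\min_{v\in\mathbb Z^2\setminus\mathbb Ze_1}\varphi(v),
\end{equation}
with vectors $e_1$, $e_2$ that attain the minima.

\begin{theorem}\label{thm:weighted}
$\sum_{x\in V}\mu(x)^2\ge\frac34\,k_1k_2$. In particular, if every essential closed walk has weight at least $\ell>0$, then $\sum_{x\in V}\mu(x)^2\ge\frac34\ell^2$.
\end{theorem}

The case $\mu\equiv1$, in which weight is length and the positivity assumption holds automatically, will be called \emph{unweighted}. Weights allow us to have vertices that count for nothing, and this gives the bound for graphs that are not triangulations.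

\begin{theorem}\label{thm:facewidth}
Let $k\ge3$. Let $G$ be a simple graph, embedded piecewise linearly in the torus, such that every essential simple closed curve meets $G$ in at least $k$ points. Then $G$ has at least $\lceil\frac34k^2\rceil$ vertices. This is sharp: the edge graph of $T_k$ satisfies the hypothesis.
\end{theorem}

\subsection*{The idea}

The function $\varphi$ extends to a norm on $\mathbb R^2$ (Section~\ref{sec:norm}). Let $c\in\mathbb Z^2$ be primitive and let $h=\det(c,\cdot)$ be the linear functional that vanishes on $c$. In the cyclic covering $\mathbb R^2/\mathbb Zc$, which is an annulus, we construct a function that, in the unweighted case, is $1$-Lipschitz along edges and grows like $\lambda h$, with $\lambda$ as large as $\varphi$ permits. Its level sets separate the two ends of the annulus, so each contains a closed walk of class $\pm c$ and has weight at least $\varphi(c)$. Counting level sets gives (Section~\ref{sec:slicing})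
\[
\sum_{x\in V}\mu(x)^2\ \ge\ \frac{\varphi(c)}{\varphi^*(h)},\qquad \varphi^*(h)=\max_{\varphi(z)\le1}h(z).
\]
What remains is planar geometry of norms: for $c=e_1$, $e_2$ and one of $e_1\mp e_2$, the three resulting bounds cannot all fall below $\frac34k_1k_2$ (Section~\ref{sec:three}). In the main case, which contains $k_1=k_2$, this is the inequality $\frac1t+\frac1{1-t}\ge4$, applied three times. The equality case, combined with an integrality argument, gives uniqueness (Section~\ref{sec:unique}).

\section{Closed walks on the torus and on annuli}\label{sec:walks}

Let $T$ be a triangulation of the torus $\mathbb R^2/\mathbb Z^2$. It lifts to a triangulation $\tilde T$ of $\mathbb R^2$ with vertex set $\tilde V$, on which $\mathbb Z^2$ acts by translations. Weights are lifted to all coverings. A closed walk in $T$ has class $v$ if its lifts lead from $\tilde x$ to $\tilde x+v$.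

\emph{Splitting.} If two vertices $x_i=x_j$ of a closed walk coincide, other than the common first and last vertex, the walk splits there into two shorter closed walks, whose weights and classes add up to those of the given walk. Repeating this, every closed walk splits into \emph{simple} closed walks, which have pairwise distinct vertices and length at least $2$. A simple closed walk is a cycle if its length is at least $3$. If its length is $2$, it runs back and forth along one edge and is nullhomotopic.

Consequently, an essential closed walk splits off an essential cycle of no larger length and no larger weight, and an essential closed walk of minimal length is a cycle. In the unweighted case $k_1$ is therefore the length of a shortest essential cycle.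

\emph{Annuli.} For primitive $c\in\mathbb Z^2$, the annulus $A=\mathbb R^2/\mathbb Zc$ is a covering of the torus, triangulated by the lift of $T$. This is a simplicial complex: the vertices of a simplex project to distinct vertices of $T$, and two simplices with the same vertices project to the same simplex of $T$, hence coincide by unique lifting. A closed walk in $A$ has winding number $n$ if its lifts lead from $\tilde x$ to $\tilde x+nc$; its image in $T$ then has class $nc$. A simple closed curve in an annulus has winding number $0$ or $\pm1$. Hence
\begin{equation}\label{eq:wind}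
\text{simple closed walks in }A\text{ have winding number }0\text{ or }\pm1 .
\end{equation}

\section{The triangulations \texorpdfstring{$T_k$}{Tk}, and a slicing by hand}\label{sec:Tk}

\begin{lemma}\label{lem:Tk}
For $k\ge3$, $T_k$ is a $k$-irreducible triangulation of the torus with $\lceil\frac34k^2\rceil$ vertices.
\end{lemma}

\begin{proof}
The number of vertices is $\det\Lambda_k$, computed in \eqref{eq:Tk}. Let $(s,r)=i(k,k-m)+j(m,k)$ with $(i,j)\ne(0,0)$. Then
\[
s=ki+mj,\qquad r=(k-m)i+kj,\qquad s-r=mi-(k-m)j .
\]
If $ij>0$ or $j=0$, then $|s|\ge k$. If $i=0$, then $|r|\ge k$. If $ij<0$, then $|s-r|=m|i|+(k-m)|j|\ge k$. So $N_0\ge k\ge3$ on $\Lambda_k\setminus\{0\}$.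

\emph{$T_k$ is a simplicial complex.} The vertices of a simplex of $\Delta$ are at mutual distance at most $1$, so their images are distinct. If two simplices of $\Delta$ have the same set of image vertices, translate one by an element of $\Lambda_k$ so that they share a vertex. All their vertices are then at mutual distance at most $2$, so vertices with equal image are equal, and the simplices coincide.

\emph{$T_k$ is $k$-irreducible.} A closed walk of class $v\in\Lambda_k\setminus\{0\}$ has length at least $N_0(v)\ge k$. Moreover
\[
(k,k-m)=(k-m)\,(1,1)+m\,(1,0),\qquad (m,k)=m\,(1,1)+(k-m)\,(0,1),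
\]
with $m,k-m\ge1$. Starting at the tail of a given edge in direction $(1,1)$, $(1,0)$ or $(0,1)$ with a step along this edge, and taking the remaining steps of the appropriate sum in any order, we obtain an essential closed walk of length $k$ through this edge. It is a cycle, since otherwise it would split off a shorter essential closed walk. The criterion of the introduction applies.
\end{proof}

\begin{example}[slicing $T_4$]\label{ex:T4}
Here is how a number of vertices can be read off from lengths of closed walks. The triangulation $T_4$ has $12$ vertices, and $\Lambda_4$ is generated by $e_1=(4,2)$ and $e_2=(2,4)$. Write the elements of $\Lambda_4$ as $xe_1+ye_2$. Since $4x+2y-\frac12(2x+4y)=3x$, the integer-valued function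
\[
u(s,r)=\lceil s-\tfrac r2\rceil
\]
on the vertices of $\Delta$ satisfies
\[
|u(p)-u(q)|\le1\ \text{ for adjacent }p,q,\qquad u(p+xe_1+ye_2)=u(p)+3x ;
\]
the first property holds because the edge directions change $s-\frac r2$ by $\pm1,\pm\frac12$. The second property shows that $u$ is defined on the annulus $\mathbb R^2/\mathbb Ze_2$. The level $\{u=n\}$ consists of the points $(n+j,2j)$ and $(n+j,2j+1)$ with $j\in\mathbb Z$. It is a zigzag with alternating steps $(0,1)$ and $(1,1)$, which closes up modulo $e_2$ after four steps. There are three levels modulo $e_1$, and $12=3\cdot4$.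

Only the inequality matters here, and it needs no regularity. Since $u$ changes by at most $1$ along edges, any path from low to high values of $u$ meets every level. So a level separates the two ends of the annulus and contains a closed walk of class $\pm e_2$ (this is made precise in Lemma~\ref{lem:sep}), hence at least $\varphi(e_2)=4$ vertices. Thus any triangulation with $\varphi(e_2)\ge4$ and an integer-valued function $u$ with the two displayed properties has at least $3\cdot4$ vertices.

Why $3$, and not $4$? A $1$-Lipschitz function with $u(p+v)=u(p)+\lambda x(v)$, where $x(v)$ is the first coordinate of $v$ with respect to $(e_1,e_2)$, forces $\lambda|x(v)|\le\varphi(v)$ for all $v\in\Lambda_4$. Since $2e_1-e_2=(6,0)$ has $\varphi=6$, this gives $\lambda\le3$. We shall see in Section~\ref{sec:slicing} that the condition $\lambda|x|\le\varphi$ is also sufficient for the existence of $u$.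
\end{example}

\section{The length norm}\label{sec:norm}

\begin{lemma}\label{lem:norm}
On $\mathbb Z^2$ we have $\varphi(nv)=|n|\varphi(v)$ and $\varphi(v+w)\le\varphi(v)+\varphi(w)$, and $\varphi$ extends to a norm on $\mathbb R^2$.
\end{lemma}

\begin{proof}
\emph{Homogeneity.} We may assume $v\ne0$. Reversing a closed walk keeps its weight, so $\varphi(-v)=\varphi(v)$, and repeating a closed walk $n$ times shows $\varphi(nv)\le n\varphi(v)$ for $n\ge0$. For the reverse inequality it suffices to treat primitive $v$ and $n\ge1$: if $v=lv'$ with $v'$ primitive and $l\ge1$, then $\varphi(nv)=nl\varphi(v')=n\varphi(v)$ follows. A closed walk of class $nv$ lifts to a closed walk of winding number $n$ in $\mathbb R^2/\mathbb Zv$. Split it into simple closed walks. By \eqref{eq:wind} their winding numbers lie in $\{0,\pm1\}$. They sum to $n$, so at least $n$ of them equal $1$. Each of the corresponding walks has class $v$ in $T$ and weight at least $\varphi(v)$.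

\emph{Subadditivity.} If $v,w$ are linearly dependent, both are multiples of one vector of $\mathbb Z^2$, and the claim follows from homogeneity. Otherwise take minimal closed walks of classes $v$ and $w$. Edges of a simplicial complex that do not coincide meet only in vertices, so if the two walks had no common vertex, they would be disjoint as sets. This contradicts their algebraic intersection number $\pm\det(v,w)\ne0$. Joining them at a common vertex gives a closed walk of class $v+w$ and weight $\varphi(v)+\varphi(w)$.

\emph{Extension.} For $x\in\mathbb Q^2$ put $\varphi(x)=\varphi(nx)/n$ with any $n\ge1$ such that $nx\in\mathbb Z^2$. If also $n'x\in\mathbb Z^2$, then $n'\varphi(nx)=\varphi(nn'x)=n\varphi(n'x)$, so this is well defined. Using common denominators, $\varphi$ is homogeneous and subadditive on $\mathbb Q^2$. With $C=\varphi(1,0)+\varphi(0,1)$ we get $|\varphi(x)-\varphi(y)|\le\varphi(x-y)\le C|x-y|_\infty$, so $\varphi$ extends continuously to a seminorm on $\mathbb R^2$.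

\emph{Definiteness.} Suppose $\varphi(x)=0$ with $x\ne0$, scaled so that $|x|_\infty\ge1$. By Dirichlet's theorem, for every $\varepsilon\in(0,\frac12)$ there are $n\ge1$ and $z\in\mathbb Z^2$ with $|nx-z|_\infty<\varepsilon$. Then $z\ne0$ and $\varphi(z)\le\varphi(nx)+C\varepsilon=C\varepsilon$. For small $\varepsilon$ this contradicts $\varphi(z)\ge k_1>0$. This is where we use that essential closed walks have positive weight.
\end{proof}

For a linear functional $f$ on $\mathbb R^2$ let $\varphi^*(f)=\max\{f(z):\varphi(z)\le1\}$, so that $|f|\le\varphi^*(f)\,\varphi$ and $\varphi^*(-f)=\varphi^*(f)$. We shall bound $\varphi^*$ from above in only one way: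
\begin{equation}\label{eq:dual}
f=\sum_i c_iL_i\ \text{ with }\ |L_i|\le\varphi\quad\Longrightarrow\quad \varphi^*(f)\le\sum_i|c_i| .
\end{equation}
By the Hahn--Banach theorem, for every $v\ne0$ there is a linear functional $L$ with $|L|\le\varphi$ and $L(v)=\varphi(v)$; we say that $L$ \emph{supports $\varphi$ at $v$}.

\section{Slicing}\label{sec:slicing}

We now carry out the count of Example~\ref{ex:T4} for an arbitrary weighted triangulation. Fix a primitive $c\in\mathbb Z^2$, let $h=\det(c,\cdot)$, and let $A=\mathbb R^2/\mathbb Zc$ with vertex set $V_A$. Since $h(c)=0$, the functional $h$ is defined on $A$. It is the coordinate along the annulus, and its restriction to $\mathbb Z^2$ is surjective onto $\mathbb Z$ with kernel $\mathbb Zc$.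

The first step is the separation property: the outer boundary of a set of vertices that fills one end of the annulus contains a closed walk that runs once around it.

\begin{lemma}\label{lem:sep}
Let $X\subset V_A$, and suppose that for some $R>0$ the set $X$ contains all vertices with $h<-R$ and no vertex with $h>R$. Then the set
\[
\partial X=\{y\in V_A\setminus X:\ y\text{ is adjacent to a vertex of }X\}
\]
contains all vertices of a simple closed walk of winding number $\pm1$. In particular, $\sum_{y\in\partial X}\mu(y)\ge\varphi(c)$.
\end{lemma}

\begin{proof}
Call an edge or triangle \emph{mixed} if it has vertices both in $X$ and outside $X$. Since $h$ varies by a bounded amount on the triangles of $A$, all mixed triangles lie in a compact part of $A$, so there are finitely many. Each of them has exactly two mixed edges, and each mixed edge lies in exactly two triangles, both mixed. Joining the midpoints of the two mixed edges by a segment (in barycentric coordinates) in every mixed triangle, we obtain a set $\Gamma$ that is a finite disjoint union of simple closed curves. It contains no vertex, and it crosses each mixed edge once, at its midpoint,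 and meets no other edge.

\emph{Some component of $\Gamma$ has winding number $\pm1$.} Suppose not. Then every component $\Gamma_i$ has winding number $0$ and bounds a closed disc $D_i$ in $A$. Choose a path in the edge graph from a vertex with $h<-R$ to a vertex with $h>R$, such that both vertices lie outside all $D_i$; this is possible because the $D_i$ are compact. The path starts in $X$ and ends outside $X$, so it traverses an odd number of mixed edges, counted with multiplicity. On the other hand, traversing a mixed edge means passing from one side to the other of the component $\Gamma_i$ that crosses it, that is, between the inside and the outside of $D_i$, and no other component is met on the way. Since the path starts and ends outside $D_i$, it crosses each $\Gamma_i$ an even number of times. So it traverses an even number of mixed edges, a contradiction.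

\emph{The walk.} Let $\Gamma_0$ be a component of winding number $\pm1$. Let it cross the mixed edges $\epsilon_1,\dots,\epsilon_n$ in this cyclic order, at the midpoints $p_i$, with $\epsilon_i,\epsilon_{i+1}$ in the triangle $\Delta_i$. Let $y_i$ be the endpoint of $\epsilon_i$ outside $X$. Then $y_i\in\partial X$, and $y_i,y_{i+1}$ are both vertices of $\Delta_i$, hence equal or adjacent. Moving each $p_i$ to $y_i$ along $\epsilon_i$ and interpolating affinely in the triangles $\Delta_i$ gives a homotopy from $\Gamma_0$ to the closed walk $y_1,\dots,y_n,y_1$ with constant steps deleted. Split this walk into simple closed walks. Their winding numbers lie in $\{0,\pm1\}$ by \eqref{eq:wind} and sum to $\pm1$, so one of them is $\pm1$. The corresponding simple closed walk has class $\pm c$ in $T$, so its weight is at least $\varphi(c)$, and its vertices are distinct elements of $\partial X$.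
\end{proof}

\begin{proposition}[Slicing]\label{prop:slice}
Let $c\in\mathbb Z^2$ be primitive, $h=\det(c,\cdot)$ and $\lambda>0$ with $\lambda|h|\le\varphi$.
\begin{enumerate}
\item[(a)] $\sum_{x\in V}\mu(x)^2\ge\lambda\,\varphi(c)$. Consequently $\sum_{x\in V}\mu(x)^2\ge\varphi(c)/\varphi^*(h)$.
\item[(b)] Suppose that $\mu\equiv1$, that $\lambda$ is an integer, and that equality $f_0=\lambda\varphi(c)$ holds. Then there is a function $u:\tilde V\to\mathbb Z$ with $|u(x)-u(y)|\le1$ for adjacent $x,y$, and $u(x+v)=u(x)+\lambda h(v)$ for $v\in\mathbb Z^2$, such that each level $\{u=j\}$, $j\in\mathbb Z$, is the vertex set of a bi-infinite path in $\tilde T$ that is invariant under translation by $c$ and has $\varphi(c)$ vertices per period.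
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The function $u$.} For $x,y\in\tilde V$ let $d(y,x)$ be the minimal weight of a walk from $y$ to $x$ in $\tilde T$. Fix $x_0\in\tilde V$. We take the largest function that grows along edges by at most the weight of the vertex entered and is at most $\lambda h(v)$ at $x_0+v$:
\[
u(x)=\inf_{v\in\mathbb Z^2}\bigl[d(x_0+v,x)+\lambda h(v)\bigr].
\]
This is finite, and here the hypothesis $\lambda|h|\le\varphi$ enters. A walk from $x_0+v$ through $x$ to $x_0$ projects to a closed walk of class $-v$, so $d(x_0+v,x)+d(x,x_0)\ge\varphi(v)\ge-\lambda h(v)$, and the bracket is at least $-d(x,x_0)$. By definition,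
\begin{equation}\label{eq:u}
u(y)\le u(x)+\mu(y)\ \text{ for adjacent }x,y,\qquad u(x+v)=u(x)+\lambda h(v)\ \text{ for }v\in\mathbb Z^2 .
\end{equation}
As $h(c)=0$, $u$ is defined on $V_A$. On $\tilde V$ the function $u-\lambda h$ is invariant under $\mathbb Z^2$, hence bounded.

\emph{The slices.} For $t\in\mathbb R$ put
\[
X_t=\{x\in V_A:u(x)<t\},\qquad S_t=\{x\in V_A:t\le u(x)<t+\mu(x)\}.
\]
Since $u-\lambda h$ is bounded, $X_t$ satisfies the hypothesis of Lemma~\ref{lem:sep}. If $y\notin X_t$ is adjacent to $x\in X_t$, then $t\le u(y)\le u(x)+\mu(y)<t+\mu(y)$. So $\partial X_t\subset S_t$, and Lemma~\ref{lem:sep} gives $\sum_{x\in S_t}\mu(x)\ge\varphi(c)$ for every $t$.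

\emph{Counting.} By the description of $h$ on $\mathbb Z^2$ above, the lifts to $V_A$ of one vertex $x$ of $T$ have the $u$-values $u_x+\lambda n$, $n\in\mathbb Z$, each once. The contribution of $x$ to the integral of $\sum_{S_t}\mu$ over $0\le t\le\lambda$ is therefore
\[
\mu(x)\sum_{n\in\mathbb Z}\int_0^\lambda\mathbf 1[\,t\le u_x+\lambda n<t+\mu(x)\,]\,dt
=\mu(x)\int_{\mathbb R}\mathbf 1[\,t\le u_x<t+\mu(x)\,]\,dt=\mu(x)^2 .
\]
Hence $\sum_V\mu^2=\int_0^\lambda\sum_{S_t}\mu\,dt\ge\lambda\varphi(c)$. With $\lambda=1/\varphi^*(h)$ we get the second statement of (a).

\emph{Equality.} Let $\mu\equiv1$ and $\lambda\in\mathbb Z$. Then $u$ is an infimum of integers that is finite, so it is integer-valued, and \eqref{eq:u} gives $|u(x)-u(y)|\le1$ for adjacent $x,y$. For $j\in\mathbb Z$ we have $S_j=\{u=j\}$. Each vertex of $T$ has exactly one lift to $V_A$ with $u\in\{0,\dots,\lambda-1\}$, so $|S_0|+\dots+|S_{\lambda-1}|=f_0$. If $f_0=\lambda\varphi(c)$, then since $|S_j|\ge\varphi(c)$ and $|S_{j+\lambda}|=|S_j|$, we get $|S_j|=\varphi(c)$ for all $j$. By Lemma~\ref{lem:sep}, $S_j$ contains the vertices of a simple closed walk of winding number $\pm1$.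 This walk has class $\pm c$, so it has at least $\varphi(c)$ vertices, and they are all of $S_j$. Because its winding number is $\pm1$, its preimage in $\tilde T$ is a single bi-infinite path, which is the required one.
\end{proof}

\section{Three slicings: proof of Theorem~\ref{thm:weighted}}\label{sec:three}

\subsection{The bounds available}

\emph{A lattice basis.} The vector $e_1$ in \eqref{eq:k1k2} is primitive, since $e_1=nv$ with $n\ge2$ would give $\varphi(v)<k_1$. Hence $e_1,e_2$ are linearly independent. We may choose $e_2$ so that $(e_1,e_2)$ is a basis of $\mathbb Z^2$. Indeed, suppose $D=|\det(e_1,e_2)|\ge2$. Choose a basis $(e_1,g)$ with $e_2=\gamma e_1+Dg$; adding multiples of $e_1$ to $g$ changes $\gamma$ by multiples of $D$, so we can have $|\gamma|\le D/2$. Then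
\[
\varphi(g)\le\tfrac1D\bigl(k_2+\tfrac D2k_1\bigr)\le k_2\bigl(\tfrac1D+\tfrac12\bigr)\le k_2,
\]
and $g$ may replace $e_2$.

A linear change of coordinates in $GL_2(\mathbb Z)$ changes only the identification of the torus with $\mathbb R^2/\mathbb Z^2$. So we may assume $e_1=(1,0)$ and $e_2=(0,1)$; we may still replace $e_2$ by $-e_2$, and change coordinates accordingly. Let $x,y$ be the coordinates on $\mathbb R^2$, and put
\[
X=k_1x,\quad Y=k_2y,\quad \tau=\frac{k_2}{k_1}\ge1,\quad k_4=\varphi(e_1-e_2)\ge k_2,\quad W=\sum_{V}\mu^2 .
\]
In the coordinates $(X,Y)$ the points $(1,0)$ and $(0,1)$ lie on the boundary of the unit ball of $\varphi$. Proposition~\ref{prop:slice}(a) for $c=e_2$, $e_1$, $e_1-e_2$, where $h=-x$, $y$, $x+y$ respectively, gives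
\begin{equation}\label{eq:three}
W\ge\frac{k_1k_2}{\varphi^*(X)},\qquad W\ge\frac{k_1k_2}{\varphi^*(Y)},\qquad W\ge\frac{k_1k_4}{\varphi^*(X+Y/\tau)} ,
\end{equation}
since $X+Y/\tau=k_1(x+y)$. This holds for either choice of the sign of $e_2$. So Theorem~\ref{thm:weighted} follows once we show that, for one of the two choices,
\begin{equation}\label{eq:goal}
\varphi^*(X)\le\tfrac43\quad\text{or}\quad\varphi^*(Y)\le\tfrac43\quad\text{or}\quad\varphi^*(X+Y/\tau)\le\tfrac43\cdot\tfrac{k_4}{k_2}.
\end{equation}

Let $L_1$, $L_2$ support $\varphi$ at $e_1$, $e_2$. Then
\[
L_1=X+aY,\qquad L_2=bX+Y,\qquad |a|,|b|\le1,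
\]
because $|L_1(e_2)|\le k_2$ and $|L_2(e_1)|\le k_1$. The unit ball lies in the region $|L_1|\le1$, $|L_2|\le1$. If $a$ and $b$ do not have the same sign, this region is already small enough. If they do, it may be a long parallelogram. Consider the case $\tau=1$: for $a=b=1$ the region is an infinite strip in the direction of $e_1-e_2$, on which $X$ and $Y$ are unbounded. But then $X+Y=L_1$ is under control, and the ball is cut off in the direction of $e_1-e_2$ by the condition $k_4\ge k_2$. This is why we bring in the third vector.

\subsection{Opposite signs: \texorpdfstring{$ab\le0$}{ab at most 0}}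

From $(1-ab)X=L_1-aL_2$, $(1-ab)Y=L_2-bL_1$ and \eqref{eq:dual} we get
\[
\varphi^*(X)\le\frac{1+|a|}{1+|ab|},\qquad\varphi^*(Y)\le\frac{1+|b|}{1+|ab|}.
\]
With $s=\min(|a|,|b|)$ we have $|ab|\ge s^2$, so
\begin{equation}\label{eq:caseI}
\min\bigl(\varphi^*(X),\varphi^*(Y)\bigr)\le\frac{1+s}{1+s^2}\le\frac{1+\sqrt2}2<\frac43 ,
\end{equation}
the maximum over $s$ being attained at $s=\sqrt2-1$. So \eqref{eq:goal} holds.

\subsection{Equal signs: \texorpdfstring{$ab>0$}{ab positive}}

Replacing $(e_2,L_2)$ by $(-e_2,-L_2)$ changes the signs of both $a$ and $b$. So we may assume $a,b\in(0,1]$. Let $L_4$ support $\varphi$ at $e_1-e_2$, and write $L_4=pX-qY$. Evaluating at $e_1$, $e_2$ and $e_1-e_2$ gives $|p|,|q|\le1$ and $p+\tau q=k_4/k_1\ge\tau$. Hence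
\begin{equation}\label{eq:pq}
p\ge\tau(1-q)\ge0,\qquad q\ge1-\tfrac p\tau\ge1-p\ge0 .
\end{equation}
The identities
\begin{equation}\label{eq:comb12}
(q+ap)X=qL_1+aL_4,\qquad(p+bq)Y=pL_2-bL_4
\end{equation}
yield
\begin{equation}\label{eq:XY}
\varphi^*(X)\le\frac{q+a}{q+ap},\qquad\varphi^*(Y)\le\frac{p+b}{p+bq}.
\end{equation}
The denominators are positive, since $p$ and $q$ are not both $0$ by \eqref{eq:pq}.

It is convenient to use one function for all estimates. For $\alpha,\beta\in[0,1]$ put
\begin{equation}\label{eq:F}
F(\alpha,\beta)=\frac{\alpha+\beta}{\alpha+\beta-\alpha\beta}=\frac{S}{S-1},\qquad S=\frac1\alpha+\frac1\beta ,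
\end{equation}
where the second formula is for $\alpha,\beta>0$. If exactly one of $\alpha,\beta$ is $0$, then $F(\alpha,\beta)=1$; we set $F(0,0)=1$ too, and $S=\infty$ in both cases. So $F$ is a strictly decreasing function of $S\in[2,\infty]$, and $F(\alpha,\beta)\le\frac43$ if and only if $\frac1\alpha+\frac1\beta\ge4$, where $\frac10=\infty$.

The right-hand sides of \eqref{eq:XY} do not increase with $q$, and at $q=1-p$ they equal $F(a,1-p)$ and $F(b,p)$. Since $q\ge1-p\ge0$ by \eqref{eq:pq},
\begin{equation}\label{eq:XYF}
\varphi^*(X)\le F(a,1-p),\qquad \varphi^*(Y)\le F(b,p).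
\end{equation}

\emph{Case $\tau a\le1$.} This contains the case $k_1=k_2$ and is the heart of the matter. We claim that
\begin{equation}\label{eq:ZF}
\varphi^*(X+Y/\tau)\le F(1-a,1-b).
\end{equation}
If $a=1$, then $\tau=1$ and $X+Y/\tau=L_1$, so the left-hand side is at most $1$. If $a<1$, then
\begin{equation}\label{eq:comb3}
(1-ab)\bigl(X+\tfrac1\tau Y\bigr)=\bigl(1-\tfrac b\tau\bigr)L_1+\bigl(\tfrac1\tau-a\bigr)L_2
\end{equation}
with nonnegative coefficients, so
\[
\varphi^*(X+Y/\tau)\le\frac{(1-a)+\frac1\tau(1-b)}{1-ab}\le\frac{(1-a)+(1-b)}{1-ab}=F(1-a,1-b),
\]
because $1-ab=\alpha+\beta-\alpha\beta$ for $\alpha=1-a$, $\beta=1-b$. This proves \eqref{eq:ZF}.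

Now three reciprocal sums belong to the bounds \eqref{eq:XYF} and \eqref{eq:ZF}, and together they contain each of $a,b,p$ along with its complement:
\[
\Bigl(\frac1a+\frac1{1-p}\Bigr)+\Bigl(\frac1b+\frac1p\Bigr)+\Bigl(\frac1{1-a}+\frac1{1-b}\Bigr)
=\sum_{t\in\{a,b,p\}}\Bigl(\frac1t+\frac1{1-t}\Bigr)\ge12 ,
\]
where $a,b,p$ are counted with multiplicity. So one of the three brackets is at least $4$, and the corresponding bound is at most $\frac43\le\frac43\cdot\frac{k_4}{k_2}$. This proves \eqref{eq:goal}. All three of the bounds \eqref{eq:XYF}, \eqref{eq:ZF} equal $\frac43$ only for $a=b=p=\frac12$; see Figure~\ref{fig:hex}.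

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.45]
\fill[gray!18] (1.3333,-0.6667)--(0.6667,0.6667)--(-0.6667,1.3333)--(-1.3333,0.6667)--(-0.6667,-0.6667)--(0.6667,-1.3333)--cycle;
\draw[->] (-1.8,0)--(2.0,0) node[right] {$X$};
\draw[->] (0,-1.7)--(0,1.8) node[above] {$Y$};
\draw[thick] (1.3333,-0.6667)--(0.6667,0.6667)--(-0.6667,1.3333)--(-1.3333,0.6667)--(-0.6667,-0.6667)--(0.6667,-1.3333)--cycle;
\draw[dashed] (1.3333,-1.6)--(1.3333,1.0) node[above] {$X=\frac43$};
\draw[dashed] (-1.7,1.3333)--(-0.15,1.3333);
\node[left] at (-1.7,1.3333) {$Y=\frac43$};
\draw[dashed] (0.1,1.2333)--(1.75,-0.4167) node[right] {$X+Y=\frac43$};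
\fill (1,0) circle (1.2pt) node[below left] {$(1,0)$};
\fill (0,1) circle (1.2pt) node[below left] {$(0,1)$};
\fill (1,-1) circle (1.2pt) node[below right] {$(1,-1)$};
\end{tikzpicture}
\caption{The extremal unit ball for $k_1=k_2=k_4$: the hexagon $|X+\frac12Y|\le1$, $|\frac12X+Y|\le1$, $|\frac12X-\frac12Y|\le1$. The points $(1,0)$, $(0,1)$, $(1,-1)$, which are $e_1$, $e_2$, $e_1-e_2$ divided by $k_1$, are midpoints of sides. Each of the functionals $X$, $Y$, $X+Y$ has maximum $\frac43$, attained at a vertex, so each of the three slicings gives exactly $\frac34k_1k_2$.}
\label{fig:hex}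
\end{figure}

\emph{Case $\tau a>1$.} Now $L_2$ enters \eqref{eq:comb3} with a negative coefficient, and we combine $L_1$ with $L_4$ instead. Put
\[
\rho=q+\tfrac p\tau=\tfrac{k_4}{k_2}\ge1,\qquad\sigma=a-\tfrac1\tau\in\bigl(0,1-\tfrac1\tau\bigr],\qquad\text{so that}\quad q+ap=\rho+\sigma p .
\]
Then $(q+ap)(X+\frac1\tau Y)=\rho L_1+\sigma L_4$, and
\[
\varphi^*(X+Y/\tau)\le\frac{\rho+\sigma}{\rho+\sigma p},\qquad\text{which is }\le\tfrac43\text{ if and only if }\ \sigma(3-4p)\le\rho .
\]
We may assume $\varphi^*(Y)>\frac43$. By \eqref{eq:XY} this implies $p<b(3-4q)$. As $p\ge0$, the factor $3-4q$ is positive, and $b\le1$ and $q\ge1-p/\tau$ give $p<3-4q\le-1+4p/\tau$, that is, $p(\frac4\tau-1)>1$. So $\tau<4$ and $p>\frac\tau{4-\tau}\ge\frac13$. As $p\le1$, also $\tau<2$. Hence $0<\sigma<\frac12$ and $3-4p<\frac53$, so $\sigma(3-4p)<1\le\rho$. Thus $\varphi^*(X+Y/\tau)\le\frac43\le\frac43\cdot\frac{k_4}{k_2}$, which is the third alternative in \eqref{eq:goal}.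

This proves $W\ge\frac34k_1k_2$. If all essential closed walks have weight at least $\ell$, then $k_2\ge k_1\ge\ell$, and the second statement of Theorem~\ref{thm:weighted} follows. \qed

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mu\equiv1$. By Section~\ref{sec:walks}, $k_1$ is the length of a shortest essential cycle, so $k_2\ge k_1\ge k$ and $f_0\ge\frac34k^2$ by Theorem~\ref{thm:weighted}. As $f_0$ is an integer, $f_0\ge\lceil\frac34k^2\rceil$. The statement on $T_k$ is Lemma~\ref{lem:Tk}.
\end{proof}

\section{Uniqueness: proof of Theorem~\ref{thm:unique}}\label{sec:unique}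

Throughout this section $\mu\equiv1$. For even $k$, a triangulation with $\frac34k^2$ vertices gives equality in the estimates of Section~\ref{sec:three}. For odd $k$, rounding leaves a gap between $\frac34k^2$ and $f_0$, and the parameters $a,b,p$ could vary a little around $\frac12$. The remedy is that they can be taken in $\frac1k\mathbb Z$.

\begin{lemma}\label{lem:integral}
For primitive $v\in\mathbb Z^2$ there is a linear functional $L$, integral on $\mathbb Z^2$, that supports $\varphi$ at $v$.
\end{lemma}

\begin{proof}
We use the one-sided directional derivative of $\varphi$ at $v$. For $z\in\mathbb R^2$ let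
\[
\varphi'(z)=\lim_{s\to\infty}\bigl[\varphi(sv+z)-s\varphi(v)\bigr].
\]
The bracket is nonincreasing in $s\ge0$, since $\varphi((s+t)v+z)\le\varphi(sv+z)+t\varphi(v)$ for $t\ge 0$. It is at least $-\varphi(z)$, since $s\varphi(v)=\varphi(sv)\le\varphi(sv+z)+\varphi(z)$. So the limit exists, and the value $s=0$ shows $\varphi'\le\varphi$. Adding the brackets for $z$ and $z'$ shows that $\varphi'$ is subadditive. For $r>0$ we have $\varphi(sv+rz)-s\varphi(v)=r[\varphi(\frac srv+z)-\frac sr\varphi(v)]$, so $\varphi'$ is positively homogeneous. Shifting $s$ gives $\varphi'(z+iv)=\varphi'(z)+i\varphi(v)$ for $i\in\mathbb R$; also $\varphi'(0)=0$.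

Let $(v,w)$ be a basis of $\mathbb Z^2$. Along $s\in\mathbb Z$, $\varphi'(w)$ is the limit of a monotone bounded sequence of integers, hence an integer. Define $L$ by $L(v)=\varphi(v)$, $L(w)=\varphi'(w)$. Let $z=iv+jw$. If $j\ge0$, then $L(z)=\varphi'(z)\le\varphi(z)$. If $j<0$, then $L(z)=-L(-z)=-\varphi'(-z)\le\varphi'(z)\le\varphi(z)$, because $0=\varphi'(0)\le\varphi'(z)+\varphi'(-z)$. So $L\le\varphi$, and applying this to $-z$ gives $|L|\le\varphi$.
\end{proof}

Now let $T$ be as in Theorem~\ref{thm:unique}, so $k_1\ge k$ and $f_0=\lceil\frac34k^2\rceil=k^2-M\le\frac{3k^2+1}4$.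

\subsection{The three functionals}

If $k_2\ge k+1$, Theorem~\ref{thm:weighted} would give $f_0\ge\frac34k(k+1)>\frac{3k^2+1}4\ge f_0$, a contradiction. So $k_1=k_2=k$ and $\tau=1$. We use the notation of Section~\ref{sec:three}, with the supporting functionals chosen integral by Lemma~\ref{lem:integral} (the vectors $e_1$, $e_2$, $e_1-e_2$ are primitive). First,
\[
L_1=kx+Ay,\qquad L_2=Bx+ky,\qquad (A,B)=k(a,b)\in\mathbb Z^2 .
\]
By \eqref{eq:three} and $k_4\ge k$, for either sign of $e_2$, each of $\varphi^*(X)$, $\varphi^*(Y)$, $\varphi^*(X+Y)$ is at least
\[
\theta=\frac{k^2}{f_0}=\frac1{1-M/k^2}\ge\frac97>\frac{1+\sqrt2}2 ,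
\]
because $M/k^2\ge\frac29$ for $k\ge3$. By \eqref{eq:caseI} the case $ab\le0$ is impossible. So, after replacing $(e_2,L_2)$ by $(-e_2,-L_2)$ if necessary, $a,b\in(0,1]$. Now choose $L_4$ integral as well:
\[
L_4=Px-Qy,\qquad (P,Q)=k(p,q)\in\mathbb Z^2 .
\]
Since $\tau a=a\le1$, the bounds \eqref{eq:XY}, \eqref{eq:XYF} and \eqref{eq:ZF} give
\begin{equation}\label{eq:chain}
\begin{gathered}
\theta\le\varphi^*(X)\le\frac{q+a}{q+ap}\le F(a,1-p),\qquad
\theta\le\varphi^*(Y)\le\frac{p+b}{p+bq}\le F(b,p),\\
\theta\le\varphi^*(X+Y)\le F(1-a,1-b).
\end{gathered}
\end{equation}
Since $\theta>1$, none of the arguments of $F$ is $0$, so $A,B,P$ are integers strictly between $0$ and $k$. By \eqref{eq:F}, $F(\alpha,\beta)\ge\theta$ means $\frac1\alpha+\frac1\beta\le\frac{k^2}M$. Hence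
\begin{equation}\label{eq:recip}
\frac1A+\frac1{k-P}\le\frac kM,\qquad\frac1B+\frac1P\le\frac kM,\qquad\frac1{k-A}+\frac1{k-B}\le\frac kM .
\end{equation}
Adding, we get $\sum_{z}\frac k{z(k-z)}\le\frac{3k}M$, where $z$ runs over $A,B,P$ with multiplicity. But an integer $z$ satisfies $z(k-z)\le M$, with equality only for $z\in\{m,k-m\}$. So equality holds everywhere: $A,B,P\in\{m,k-m\}$, and each of the pairs $(A,k-P)$, $(B,P)$, $(k-A,k-B)$ has reciprocal sum $\frac kM=\frac1m+\frac1{k-m}$. Therefore each pair is $\{m,k-m\}$ as a multiset, so $A=P$ and $B=k-P$. Moreover all inequalities in \eqref{eq:chain} are equalities. As $a>0$ and $p<1$, the function $q\mapsto\frac{q+a}{q+ap}$ is strictly decreasing, so $q=1-p$ and $Q=k-P$.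

This leaves $(A,P,B)=(m,m,k-m)$ or $(k-m,k-m,m)$. Since $k_1=k_2$, we may exchange $e_1$ and $e_2$, and replace $L_4$ by $-L_4$. This exchanges $A\leftrightarrow B$ and $P\leftrightarrow Q$, preserves all relations obtained so far, and interchanges the two possibilities. So we may assume
\[
L_1=kx+my,\qquad L_2=(k-m)x+ky,\qquad L_3:=L_4=mx-(k-m)y=L_1-L_2 ,
\]
and $\det(L_1,L_2)=k^2-m(k-m)=f_0$.

\subsection{The norm}

We claim that
\[
\varphi=N:=\max(|L_1|,|L_2|,|L_3|).
\]
Clearly $N\le\varphi$. For the converse we use equality in \eqref{eq:chain}. By \eqref{eq:comb12} and \eqref{eq:comb3} (with $\tau=1$) and $q=1-p$, the functionals $X$, $Y$, $X+Y$ are combinations, with positive coefficients of sum $\theta$, of $L_1,L_4$, of $L_2,-L_4$, and of $L_1,L_2$, respectively, and $\theta$ is also the maximum of each of $X,Y,X+Y$ on $\{\varphi\le1\}$. At a maximizer of $X$ on $\{\varphi\le1\}$ we must therefore have $L_1=L_4=1$, that is, $(L_1,L_2)=(1,0)$. A maximizer of $Y$ has $L_2=-L_4=1$, so $(L_1,L_2)=(0,1)$, and a maximizer of $X+Y$ has $(L_1,L_2)=(1,1)$. These three points and their negatives, which all lie in $\{\varphi\le1\}$, are the vertices of the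 hexagon $\{N\le1\}$. By convexity $\{N\le1\}\subset\{\varphi\le1\}$, and $\varphi\le N$.

\subsection{The levels}

The norm now shows that \emph{each} of $L_1,L_2,L_3$ gives equality in the slicing inequality, and the slices become the lines of a triangular lattice. For $i=1,2,3$ let $g_i\ge1$ be the greatest common divisor of the coefficients of $L_i=g_i(\alpha_ix+\beta_iy)$, and put $c_i=(\beta_i,-\alpha_i)$. This is a primitive vector, and $L_i=g_i\det(c_i,\cdot)$, so $g_i|\det(c_i,\cdot)|\le\varphi$. We have $L_i(c_i)=0$, and for $j\ne i$
\[
|L_j(c_i)|=\frac{|\det(L_i,L_j)|}{g_i}=\frac{f_0}{g_i},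
\]
because $L_3=L_1-L_2$ makes all three determinants equal to $\pm f_0$. So $\varphi(c_i)=N(c_i)=f_0/g_i=:\ell_i$, which is the equality $f_0=g_i\varphi(c_i)$ in Proposition~\ref{prop:slice} with $\lambda=g_i$. Part (b) yields $u_i:\tilde V\to\mathbb Z$ with
\[
|u_i(x)-u_i(y)|\le1\ \text{ for adjacent }x,y,\qquad u_i(x+v)=u_i(x)+L_i(v)\ \text{ for }v\in\mathbb Z^2,
\]
such that each level of $u_i$ is the vertex set of a bi-infinite path, invariant under $c_i$, with $\ell_i$ vertices per period. For $j\ne i$, the function $u_j$ changes along one period of this path by $L_j(\pm c_i)=\pm\ell_i$, in $\ell_i$ steps, each of which changes it by at most $1$. So it changes by the same $+1$ or $-1$ at every step. Since $L_3(c_3)=0$, we have $L_1(c_3)=L_2(c_3)$. After orienting the paths suitably, one step along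
\begin{itemize}
\item a level of $u_1$ changes $(u_1,u_2)$ by $(0,1)$,
\item a level of $u_2$ changes $(u_1,u_2)$ by $(1,0)$,
\item a level of $u_3$ changes $(u_1,u_2)$ by $(1,1)$.
\end{itemize}

\subsection{Conclusion}

The map $G=(u_1,u_2):\tilde V\to\mathbb Z^2$ is bijective, since each level of $u_1$ is nonempty and is mapped bijectively onto $\mathbb Z$ by $u_2$. Each $x\in\tilde V$ lies on a level of each $u_i$. So it is adjacent to the six vertices with $G$-values $G(x)\pm(0,1)$, $G(x)\pm(1,0)$, $G(x)\pm(1,1)$, and all degrees are at least $6$. By Euler's formula $f_1=3f_0$, so the average degree in $T$ is $6$. Hence all degrees are $6$, and $G$ is an isomorphism from the graph of $\tilde T$ onto the graph of $\Delta$.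

The link of a vertex of $\tilde T$ is a cycle through its six neighbors. In $\Delta$ the six neighbors of a vertex, at $(1,0),(1,1),(0,1),(-1,0),(-1,-1),(0,-1)$ relative to it, induce exactly the hexagon through them in this order, since any two that are not consecutive have $N_0$-distance $2$. So $G$ maps links to links and triangles to triangles, and $G:\tilde T\to\Delta$ is a simplicial isomorphism. Finally $G(x+v)=G(x)+(L_1(v),L_2(v))$, so $T\cong\Delta/\Lambda$, where $\Lambda$ is generated by
\[
(L_1,L_2)(e_1)=(k,k-m)\qquad\text{and}\qquad(L_1,L_2)(e_2)=(m,k).
\]
This is $\Lambda_k$, and $T\cong T_k$. \qed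

\section{Graphs on the torus: proof of Theorem~\ref{thm:facewidth}}\label{sec:facewidth}

Let $G$ be a simple graph on the torus as in Theorem~\ref{thm:facewidth}. We embed it in a weighted triangulation, with weight $0$ on all new vertices. Simplicity of $G$ and a layer of extra vertices in each face ensure that the result is a simplicial complex even if facial walks repeat vertices. Adding edges to $G$ inside faces preserves the hypothesis and the vertex set.

\emph{Making $G$ connected.} By hypothesis $G$ is nonempty, so every face has nonempty boundary. Suppose that $G$ is disconnected. We claim that some face has boundary points in two components. Otherwise, for each component $K$ of $G$, let $U_K$ be the union of $K$ and the faces whose boundary meets $K$. A small conical neighborhood of a point of $K$ meets $G$ only in $K$, and the faces that it meets have this point in their boundary. So the sets $U_K$ are open, and they partition the torus, which contradicts connectedness. If the boundary of a face contains an interior point of an edge, it contains the whole edge and its endpoints. So we can add an edge through the face found above, between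 vertices of two components. The graph stays simple. Repeating this, we may assume that $G$ is connected.

\emph{Faces are open discs.} Suppose that a face $F$ is not an open disc. As a noncompact surface it is then not simply connected, so it contains a simple closed curve $\gamma$ that is not contractible in $F$. As $\gamma$ misses $G$, it is not essential, so it bounds a closed disc $D$ in the torus. The connected set $G$ is disjoint from $\gamma$. If $G\cap D=\emptyset$, then $D\subset F$ and $\gamma$ is contractible in $F$, a contradiction. If $G\subset\operatorname{int}D$, then the complement of $D$ contains an essential simple closed curve that misses $G$, again a contradiction.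

\emph{Facial walks have length at least $3$.} Length $0$ would mean that $G$ is a single vertex, and its complement is not a disc. Length $1$ would mean a loop. In a facial walk of length $2$, the two edges have the same endpoints. If they differ, $G$ has parallel edges. If they are the same edge, both its endpoints have degree $1$ and $G$ is a single edge, whose complement is not a disc. All this is excluded.

\emph{The weighted triangulation.} In a face with boundary walk $c_1,\dots,c_n$, where $n\ge3$ and indices are cyclic, insert new vertices $d_1,\dots,d_n,f$ and the triangles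
\[
c_ic_{i+1}d_i,\qquad c_{i+1}d_id_{i+1},\qquad d_id_{i+1}f\qquad(i=1,\dots,n).
\]
Every edge has two distinct endpoints and is determined by them: $G$ is simple, $d_i$ is joined to the two distinct vertices $c_i,c_{i+1}$ by one edge each, and $d_{i-1}\ne d_{i+1}$ because $n\ge3$. Every triangle is determined by its three distinct vertices: its $d$-vertices belong to one face, and together with the type of its remaining vertices they determine it. So this is a triangulation $T'$ of the torus. Let $\mu=1$ on the vertices of $G$ and $\mu=0$ on the new vertices.

\emph{Essential closed walks in $T'$ have weight at least $k$.} Such a walk splits off an essential cycle $Z$ of no larger weight. Replace each edge of $G$ on $Z$ by a parallel arc with the same endpoints whose interior lies in one of the two adjacent open triangles. A triangle of $T'$ has at most one edge in $G$, so these arcs have disjoint interiors. The result is an essential simple closed curve that meets $G$ exactly in the vertices of $G$ on $Z$. Their number is the weight of $Z$, so this weight is at least $k$.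

In particular, essential closed walks have positive weight, and Theorem~\ref{thm:weighted} with $\ell=k$ shows that the number $\sum\mu^2$ of vertices of $G$ is at least $\frac34k^2$, hence at least $\lceil\frac34k^2\rceil$.

\emph{Sharpness.} We show that the edge graph of $T_k$ satisfies the hypothesis. Let $\gamma$ be an essential simple closed curve. We may assume that it meets the edge graph in finitely many points $p_1,\dots,p_n$, in cyclic order. Here $n\ge1$, since open triangles contain no essential curve. The arc of $\gamma$ from $p_i$ to $p_{i+1}$ lies in a closed triangle $\Delta_i$. Let $w_i=p_i$ if $p_i$ is a vertex, and otherwise let $w_i$ be an endpoint of the edge that contains $p_i$ in its interior. In both cases $w_i$ is a vertex of $\Delta_{i-1}$ and of $\Delta_i$. Since closed triangles are simply connected, moving each $p_i$ to $w_i$ along its edge deforms $\gamma$ into a closed walk through the $w_i$ whose consecutive vertices are equal or adjacent. Deleting constant steps, we obtain an essential closed walk of length at most $n$. By the proof of Lemma~\ref{lem:Tk} its length is at least $k$, so $n\ge k$. As $T_k$ has $\lceil\frac34k^2\rceil$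 vertices, the bound is attained. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{K-Irreducible Triangulations Of 2-Manifolds}, \url{https://core.ac.uk/download/236379348.pdf}.
\end{thebibliography}

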